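\title{Continuous spreadable processes are exchangeable in dimension one but not in dimension two}

\begin{abstract}
A process on $[0,1]$ is spreadable if the joint law of its increments over disjoint intervals of equal length, listed from left to right, does not depend on the positions of the intervals; it is exchangeable if this law does not depend on the order of the list either. It has been conjectured that every spreadable process with continuous paths is exchangeable. We show that this is false in $\mathbb R^d$ for every $d\ge2$, by an explicit bounded density with respect to Wiener measure that is built from a quaternion-valued stochastic differential equation, and that it is true for $d=1$ without any moment assumption. In general dimension, exchangeability is automatic when the quadratic covariation matrix has rank at most one, and it can fail for every deterministic covariation matrix of rank at least two. We also describe, through the chaos expansion, all square-integrable densities with respect to Wiener measure that give spreadable or exchangeable processes.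
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X=(X_t)_{t\in[0,1]}$ be an $\mathbb R^d$-valued process with $X_0=0$. Intervals are always of the form $I=(s,t]$, and $X(I)=X_t-X_s$ is the increment of $X$ over $I$. Two such intervals are disjoint as soon as their interiors are. A family $I_1,\dots,I_m$ is \emph{increasing} if $\sup I_k\le\inf I_{k+1}$ for all $k<m$. For $h>0$ and $m\ge1$ with $mh\le1$ put
\[
\xi^{h,m}=\bigl(X((0,h]),X((h,2h]),\dots,X(((m-1)h,mh])\bigr).
\]

\begin{definition}\label{def:main}
The process $X$ is \emph{spreadable} if for all $h>0$ and $m\ge1$ with $mh\le1$ and every increasing family $I_1,\dots,I_m\subset[0,1]$ of intervals of length $h$,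
\begin{equation}\label{eq:def}
(X(I_1),\dots,X(I_m))\stackrel{d}{=}\xi^{h,m}.
\end{equation}
It is \emph{exchangeable} if \eqref{eq:def} holds for every family of disjoint intervals of length $h$, listed in any order. It is \emph{continuous} if its paths are almost surely continuous on $[0,1]$.
\end{definition}

A spreadable process does not reveal where its increments were sampled; an exchangeable process does not reveal the order in which they occurred either. Exchangeability implies spreadability. The same two notions exist for random sequences: a sequence is spreadable if all its subsequences of equal length have the same law, and exchangeable if its law is invariant under finite permutations. For infinite sequences the two properties are known to be equivalent. For finite sequences, and for processes on $[0,1]$, spreadability is known to be strictly weaker. A pair $(\zeta_1,\zeta_2)$, for instance, is spreadable as soon as $\zeta_1\stackrel d=\zeta_2$, and such a pair can be planted in a process as two jumps.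

\begin{example}\label{ex:jumps}
Let $\zeta_1$ be uniform on $\{1,2,3\}$ and let $\zeta_2$ be its cyclic successor, $1\mapsto2\mapsto3\mapsto1$. Let $\tau_1<\tau_2$ be the order statistics of two independent uniform points of $[0,1]$, independent of $\zeta_1$, and put $X_t=\zeta_1\mathbf 1\{\tau_1\le t\}+\zeta_2\mathbf 1\{\tau_2\le t\}$. Let $I_1,\dots,I_m$ be increasing of length $h$. With probability $h^2$ both points lie in $I_k$, and the only nonzero increment is $\zeta_1+\zeta_2$. With probability $2h^2$ they lie in $I_k$ and $I_l$, $k<l$, and the nonzero increments are $\zeta_1,\zeta_2$ in this order. With probability $2h(1-mh)$ one point lies in $I_k$ and the other outside $\bigcup_lI_l$; the only nonzero increment is $\zeta_1$ or $\zeta_2$, and it is uniform on $\{1,2,3\}$ in both cases. None of this depends on the positions, so $X$ is spreadable. It is not exchangeable: the increments over $(0,\frac12]$ and $(\frac12,1]$ equal $(1,2)$ with probability $\frac16$ and $(2,1)$ with probability $0$.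
\end{example}

In this example the order of events is stored in two jumps, and refining the grid only adds zeros. A continuous path has no jump that could carry such a mark. On a fine grid all its increments are small, every macroscopic increment is a sum of many of them, and they form an arbitrarily long spreadable sequence, so one expects the behavior of infinite sequences. This suggests the conjecture of \cite{source} that we study: \emph{every continuous spreadable process is exchangeable}. The answer depends on the dimension.

\begin{theorem}\label{thm:counter}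
For every $d\ge2$ there is a continuous spreadable process on $[0,1]$ with values in $\mathbb R^d$ that is not exchangeable. Its law can be chosen mutually absolutely continuous with respect to Wiener measure, with density in $[\frac12,\frac32]$.
\end{theorem}

\begin{theorem}\label{thm:real}
Every real-valued continuous spreadable process on $[0,1]$ is exchangeable. No moment assumption is needed.
\end{theorem}

The relevant dimension is not $d$ but the number of directions in which the path oscillates. For dyadic $t\in[0,1]$ and $n$ so large that $2^nt$ is an integer, let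
\[
S^n_t(X)=\sum_{j=1}^{2^nt}X(D^n_j)\,X(D^n_j)^{\mathsf T},\qquad D^n_j=((j-1)2^{-n},j2^{-n}].
\]

\begin{theorem}\label{thm:rank}
Let $X$ be a continuous spreadable process in $\mathbb R^d$.
\begin{itemize}
\item[(a)] There is a random positive semidefinite matrix $\Gamma$ such that $S^n_t(X)\to t\Gamma$ in probability as $n\to\infty$, for every dyadic $t\in[0,1]$.
\item[(b)] If $\operatorname{rank}\Gamma\le1$ almost surely, then $X$ is exchangeable.
\item[(c)] For every deterministic positive semidefinite matrix $\Gamma_0$ of rank at least $2$ there is a continuous spreadable process that is not exchangeable and has $\Gamma=\Gamma_0$.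
\end{itemize}
\end{theorem}

The last result places the counterexample in a family that can be described completely. Let $W$ be Wiener measure on $C([0,1],\mathbb R^d)$ and $B=(B^1,\dots,B^d)$ the coordinate process. Let $\Sigma_n=\{t\in(0,1)^n:t_1<\dots<t_n\}$. For a word $w=w_1\cdots w_n$ with letters in $\{1,\dots,d\}$, of length $|w|=n$, and $f\in L^2(\Sigma_n)$, let
\[
J_w(f)=\int_{t_1<\dots<t_n}f(t)\,dB^{w_1}_{t_1}\cdots dB^{w_n}_{t_n}
\]
be the iterated It\^o integral, taken first in $t_1$ and last in $t_n$; for the empty word, $f$ is a number and $J_\emptyset(f)=f$. Every $Z\in L^2(W)$ has a unique \emph{chaos expansion} $Z=\sum_wJ_w(f_w)$, convergent in $L^2(W)$, where $w$ runs through all words.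

\begin{theorem}\label{thm:chaos}
Let $Z\in L^2(W)$ with $Z\ge0$, $E_WZ=1$ and chaos expansion $Z=\sum_wJ_w(f_w)$, and let $P=Z\cdot W$. Under $P$ the coordinate process is spreadable if and only if every $f_w$ is almost everywhere equal to a constant $c_w$ on the simplex. It is exchangeable if and only if, moreover, each $c_w$ is invariant under permutations of the letters of $w$, and this holds if and only if $Z$ is $\sigma(B_1)$-measurable.
\end{theorem}

Section~\ref{sec:pair} isolates, on two increments, the computation that separates $d=1$ from $d\ge2$. Sections \ref{sec:counter} to \ref{sec:rank} prove Theorems \ref{thm:counter}, \ref{thm:chaos}, \ref{thm:real} and \ref{thm:rank}, in this order. Throughout, $\sigma$-fields are completed, and a continuous process is redefined on a null set so that it is a random element of the space of continuous paths. Definition~\ref{def:main} applies verbatim on an interval $[0,\ell]$, and the time change $t\mapsto X_{\ell t}$ transfers Theorem~\ref{thm:real} to $[0,\ell]$. If $A$ is a deterministic matrix and $X$ is spreadable or exchangeable, then so is $AX$.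

\section{What spreadability controls: two increments}\label{sec:pair}

For a spreadable process, exchangeability is a property of the grid vectors $\xi^{h,m}$ alone.

\begin{lemma}\label{lem:grid}
Let $X$ be spreadable. Then $X$ is exchangeable if and only if the law of each $\xi^{h,m}$ is invariant under permutations of its $m$ entries. If $X$ is continuous, it suffices that for each $m$ this invariance holds for all $h$ in a dense subset of $(0,1/m]$.
\end{lemma}

\begin{proof}
Listing the grid intervals in a permuted order in \eqref{eq:def} shows that the invariance is necessary. Conversely, a family of disjoint intervals of length $h$ is a permutation of an increasing family, so by spreadability its vector of increments has the law of a permutation of $\xi^{h,m}$, which is the law of $\xi^{h,m}$ if the invariance holds. If $X$ is continuous, then $h\mapsto\xi^{h,m}$ is almost surely continuous, and invariance in law under a fixed permutation passes to almost sure limits.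
\end{proof}

Now let $\zeta_1,\zeta_2$ be two random vectors with $\zeta_1\stackrel d=\zeta_2$, which is all that spreadability says about a pair. Exchangeability of the pair means that $E[\phi(\zeta_1)\psi(\zeta_2)]=E[\psi(\zeta_1)\phi(\zeta_2)]$ for all bounded Borel $\phi,\psi$. This identity does hold when $\phi$ and $\psi$ lie in the span of $1$ and \emph{one} function $f$:
\begin{equation}\label{eq:pair}
E\bigl[(1+sf(\zeta_1))(1+tf(\zeta_2))\bigr]=1+(s+t)\,Ef(\zeta_1)+st\,E[f(\zeta_1)f(\zeta_2)]
\end{equation}
is symmetric in $(s,t)$. Each term only records on which variables $f$ was placed, and equally large sets of variables have the same law.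

To prove exchangeability one needs the functions $e^{\mathrm i\alpha x}$, which do not lie in such a span. For a small real increment $x$, however,
\begin{equation}\label{eq:heur}
e^{\mathrm i\alpha x}=(1+\mathrm i\alpha x)\,e^{-\alpha^2x^2/2}\,(1+O(|x|^3)),
\end{equation}
because $\operatorname{Log}(1+\mathrm i\alpha x)=\mathrm i\alpha x+\frac12\alpha^2x^2+O(|x|^3)$. For a continuous real process one can cut the two intervals to be interchanged into small cells. On each cell the exponential is of the form $1+tf$ with the same $f(x)=\mathrm ix$, up to a correction that accumulates to a quadratic variation. This is the idea behind Theorem~\ref{thm:real}.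

In $\mathbb R^2$ the affine factor is $1+\mathrm i\langle a,x\rangle$ with $a\in\mathbb R^2$, and it involves two functions $x^1,x^2$. For centered square-integrable $\zeta_1\stackrel d=\zeta_2$,
\[
E\bigl[(1+\mathrm i\langle a,\zeta_1\rangle)(1+\mathrm i\langle b,\zeta_2\rangle)\bigr]=1-\sum_{p,q}a_pb_q\,E[\zeta_1^p\zeta_2^q],
\]
and this is symmetric in $(a,b)$ only if $E[\zeta_1^1\zeta_2^2]=E[\zeta_1^2\zeta_2^1]$. Nothing forces this equality. If $\zeta_1=(x,y)$ is uniform on $\{\pm e_1,\pm e_2\}$ and $\zeta_2=(-y,x)$ is its rotation by a right angle, then $\zeta_1\stackrel d=\zeta_2$, while $E[\zeta_1^1\zeta_2^2]=Ex^2=\frac12$ and $E[\zeta_1^2\zeta_2^1]=-Ey^2=-\frac12$. The antisymmetric quantity $\zeta_1^1\zeta_2^2-\zeta_1^2\zeta_2^1$ is a signed area. A planar path can prefer to turn left, and this preference, unlike a mark on a jump, is compatible with continuity.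

\section{A quaternionic density on Wiener space}\label{sec:counter}

Let $d\ge2$, and let $W$ and $B$ be as in Section~\ref{sec:intro}. We look for a density $Z$ such that $B$ is spreadable under $Z\cdot W$ and prefers to turn left in the plane of the first two coordinates.

\subsection*{First attempt: the stochastic area}
For $I=(s,t]$ let
\[
\mathcal A_I=\int_s^t(B^1_v-B^1_s)\,dB^2_v-\int_s^t(B^2_v-B^2_s)\,dB^1_v ,\qquad \mathcal A=\mathcal A_{(0,1]} .
\]
If $(0,1]$ is cut into consecutive intervals $L_1,\dots,L_p$, splitting the integrals gives
\[
\mathcal A=\sum_a\mathcal A_{L_a}+\sum_{a<b}\bigl(B^1(L_a)B^2(L_b)-B^2(L_a)B^1(L_b)\bigr).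
\]
Take for the $L_a$ an increasing family $I_1,\dots,I_m$ together with the gaps around it, and condition on the increments of $B$ inside $\bigcup_kI_k$. Every term that involves a gap has conditional mean zero, and the remaining terms see the intervals $I_k$ only through their order. So $Z=1+\varepsilon\mathcal A$ has the right invariance. But it is not a density for any $\varepsilon\ne0$: by the product rule $\mathcal A=\int_0^1(2B^1_t-B^1_1)\,dB^2_t$, which given $B^1$ is centered Gaussian with variance $\int_0^1(2B^1_t-B^1_1)^2dt>0$, so $\mathcal A$ is unbounded in both directions.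

We need a \emph{bounded} functional with the same three features: it decomposes over consecutive intervals, the gaps drop out after averaging, and the order of the remaining pieces matters. A product of independent factors in a compact noncommutative group has the first and the third feature. It has the second if the mean of each factor commutes with everything. The unit quaternions provide such factors.

\subsection*{The multiplicative functional}
Let $\mathbb H=\mathbb R^4$ be the quaternions with basis $1,\mathbf i,\mathbf j,\mathbf k$, where $\mathbf i^2=\mathbf j^2=\mathbf k^2=-1$ and $\mathbf{ij}=\mathbf k=-\mathbf{ji}$, and with the Euclidean structure $\langle\cdot,\cdot\rangle$, $|\cdot|$. The product is associative and bilinear, real numbers commute with all quaternions, and the conjugation $q\mapsto\bar q$, which changes the signs of $\mathbf i,\mathbf j,\mathbf k$, satisfies $\overline{pq}=\bar q\,\bar p$ and $q\bar q=|q|^2$. For $0\le s\le t\le1$ let $Q_{s,t}$ solve the linear It\^o equation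
\begin{equation}\label{eq:sde}
dQ_{s,t}=Q_{s,t}\,(\mathbf i\,dB^1_t+\mathbf j\,dB^2_t)-Q_{s,t}\,dt,\qquad Q_{s,s}=1 .
\end{equation}
The coefficients are linear and do not depend on time, so there is a unique strong solution, and $Q_{s,t}=\Phi_{t-s}\bigl((B_{s+v}-B_s)_{0\le v\le t-s}\bigr)$ for a measurable map $\Phi_{t-s}$ that depends only on $t-s$. For $I=(s,t]$ write $Q_I=Q_{s,t}$, $|I|=t-s$, and put $Q_\emptyset=1$. The drift in \eqref{eq:sde} is the one that keeps $Q$ on the unit sphere.

\begin{lemma}\label{lem:Q}
Let $0\le s\le t\le r\le1$ and $I=(s,t]$. Under $W$,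
\begin{itemize}
\item[(i)] $|Q_{s,t}|=1$ and $Q_{s,t}Q_{t,r}=Q_{s,r}$ almost surely;
\item[(ii)] $E_WQ_I=e^{-|I|}$, a real number;
\item[(iii)] $E_W[B^1(I)Q_I]=|I|e^{-|I|}\,\mathbf i$ and $E_W[B^2(I)Q_I]=|I|e^{-|I|}\,\mathbf j$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Write $Q=Q_{s,t}$ and $d\beta=\mathbf i\,dB^1+\mathbf j\,dB^2$. Conjugating \eqref{eq:sde} gives $d\bar Q=-d\beta\,\bar Q-\bar Q\,dt$, and It\^o's product rule gives
\[
d(Q\bar Q)=\bigl(Q\,d\beta\,\bar Q-Q\bar Q\,dt\bigr)+\bigl(-Q\,d\beta\,\bar Q-Q\bar Q\,dt\bigr)+Q\,(\mathbf i\bar{\mathbf i}+\mathbf j\bar{\mathbf j})\,\bar Q\,dt=0 ,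
\]
since $\mathbf i\bar{\mathbf i}+\mathbf j\bar{\mathbf j}=2$. Hence $|Q|=1$. The noise multiplies $Q$ from the right, so left multiplication by the bounded variable $Q_{s,t}$, which is known at time $t$, maps solutions on $[t,1]$ to solutions. Thus $r\mapsto Q_{s,t}Q_{t,r}$ and $r\mapsto Q_{s,r}$ solve the same equation with the same value at $r=t$, and they agree by uniqueness.

For (ii) and (iii) we may take $s=0$. Since $|Q|=1$ and $E_W\int_0^1|B_v|^2dv<\infty$, all stochastic integrals below have mean zero. Taking expectations in \eqref{eq:sde}, $y(t)=E_WQ_{0,t}$ solves $y'=-y$, $y(0)=1$, which is (ii). Next, $d(B^1Q)=Q\,dB^1+B^1\,dQ+Q\mathbf i\,dt$, so $y(t)=E_W[B^1_tQ_{0,t}]$ solves $y'=-y+e^{-t}\mathbf i$, $y(0)=0$, and $y(t)=te^{-t}\mathbf i$. For $B^2$ the covariation term is $Q\mathbf j\,dt$, which gives the second formula.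
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Put
\[
Z=1+\tfrac12\langle Q_{0,1},\mathbf k\rangle .
\]
Then $Z\in[\frac12,\frac32]$ by Lemma~\ref{lem:Q}(i), and $E_WZ=1+\frac12\langle e^{-1},\mathbf k\rangle=1$ by (ii). Let $P=Z\cdot W$ and let $X=B$ under $P$. The paths are continuous, and the law of $X$ has density $Z$ with respect to $W$.

\emph{Spreadability.} Let $I_1,\dots,I_m$ be increasing of length $h$, and let $D_0,\dots,D_m$ be the possibly empty gaps before, between and after them, of total length $1-mh$. By Lemma~\ref{lem:Q}(i), $Q_{0,1}=Q_{D_0}Q_{I_1}Q_{D_1}\cdots Q_{I_m}Q_{D_m}$. Let $\mathcal G$ be generated by the increments of $B$ inside $\bigcup_kI_k$. The $Q_{I_k}$ are $\mathcal G$-measurable, and under $W$ the $Q_{D_l}$ are independent of each other and of $\mathcal G$. The product is multilinear in its factors, so conditioning on $\mathcal G$ replaces each $Q_{D_l}$ by its mean $e^{-|D_l|}$. These means are real and can be moved to the front: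
\[
E_W[Z\mid\mathcal G]=1+\tfrac12e^{-(1-mh)}\langle Q_{I_1}Q_{I_2}\cdots Q_{I_m},\mathbf k\rangle .
\]
Hence, for bounded Borel $F$,
\[
E_PF(X(I_1),\dots,X(I_m))=E_W\Bigl[F(B(I_1),\dots,B(I_m))\bigl(1+\tfrac12e^{-(1-mh)}\langle Q_{I_1}\cdots Q_{I_m},\mathbf k\rangle\bigr)\Bigr].
\]
Under $W$ the pairs $(B(I_k),Q_{I_k})$, $k\le m$, are independent with a common law that depends only on $h$. So the right side does not depend on the positions of the intervals.

\emph{Failure of exchangeability.} Let $I_1=(0,\frac12]$ and $I_2=(\frac12,1]$, so that $Q_{0,1}=Q_{I_1}Q_{I_2}$. The constant term of $Z$ contributes $E_W[B^p(I_1)B^q(I_2)]=0$. By independence of the two halves and Lemma~\ref{lem:Q}(iii) with $|I|e^{-|I|}=\frac12e^{-1/2}$,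
\begin{align*}
E_P[X^1(I_1)X^2(I_2)]&=\tfrac12\bigl\langle E_W[B^1(I_1)Q_{I_1}]\,E_W[B^2(I_2)Q_{I_2}],\mathbf k\bigr\rangle=\tfrac12\cdot\tfrac1{4e}\langle\mathbf{ij},\mathbf k\rangle=\tfrac1{8e},\\
E_P[X^2(I_1)X^1(I_2)]&=\tfrac12\bigl\langle E_W[B^2(I_1)Q_{I_1}]\,E_W[B^1(I_2)Q_{I_2}],\mathbf k\bigr\rangle=\tfrac12\cdot\tfrac1{4e}\langle\mathbf{ji},\mathbf k\rangle=-\tfrac1{8e}.
\end{align*}
If $X$ were exchangeable, then $(X(I_1),X(I_2))\stackrel d=(X(I_2),X(I_1))$ and the two numbers would be equal.
\end{proof}

The hypothesis $d\ge2$ enters through $\mathbf{ij}\ne\mathbf{ji}$. With one driving coordinate, the analogous equation $dQ=Q\mathbf i\,dB^1-\frac12Q\,dt$ is solved by $Q_{0,t}=\cos B^1_t+\mathbf i\sin B^1_t$; the factors commute, and the order is forgotten.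

\section{Densities with constant chaos kernels}\label{sec:chaos}

We prove Theorem~\ref{thm:chaos}. For $0<\ell\le1$ let $\Sigma_n(\ell)=\{0<t_1<\dots<t_n<\ell\}$, a set of volume $\ell^n/n!$. A \emph{box} is a product $A_1\times\dots\times A_n$ of an increasing family of intervals. Besides the existence of the expansion we use three standard facts.
\begin{itemize}
\item[(J1)] $E_W[J_w(f)J_{w'}(g)]$ equals $\int_{\Sigma_n}fg\,dt$ if $w=w'$ has length $n$, and $0$ if $w\ne w'$. This follows from the It\^o isometry, applied repeatedly from the last variable inward.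
\item[(J2)] For a box, $J_w(\mathbf 1_{A_1\times\dots\times A_n})=\prod_kB^{w_k}(A_k)$, by integrating one variable after the other.
\item[(J3)] Given finitely many points of $[0,1]$, the indicators of boxes whose sides have none of these points in their interior span a dense subspace of $L^2(\Sigma_n(\ell))$. Indeed, remove from the simplex the finitely many hyperplanes on which a coordinate is one of the points; every open subset of the remainder is a countable disjoint union of half-open dyadic cubes, and these are boxes of the required kind.
\end{itemize}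
By (J1) and (J2), for every increasing family $I_1,\dots,I_n$ and every word $w$ of length $n$,
\begin{equation}\label{eq:moment}
E_P\prod_{k=1}^nX^{w_k}(I_k)=E_W\Bigl[Z\prod_{k=1}^nB^{w_k}(I_k)\Bigr]=\int_{I_1\times\dots\times I_n}f_w\,dt ,
\end{equation}
where $X=B$ under $P$. The kernels are thus read off from mixed moments of increments. This, and the expansion itself, is where $Z\in L^2(W)$ is used.

\subsection*{Spreadable implies constant kernels}
By the Lebesgue differentiation theorem, for almost every $t\in\Sigma_n$ the average of $f_w$ over the cube $t+(0,h]^n$ tends to $f_w(t)$ as $h\downarrow0$. Let $t,t'$ be two such points. For small $h$ both cubes are boxes with sides of length $h$, so by spreadability and \eqref{eq:moment} the two averages are equal. Hence $f_w(t)=f_w(t')$.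

\subsection*{Constant kernels imply spreadable}
As in Section~\ref{sec:counter}, we condition on the increments inside the chosen intervals and close the gaps. Let $I_1,\dots,I_m$ be increasing of length $h$, let $I=\bigcup_kI_k$ and $\ell=mh$, and let $\tau:I\to(0,\ell]$ translate $I_k$ onto $((k-1)h,kh]$. The map $\tau$ is increasing and preserves Lebesgue measure. Let $\tilde B$ be the continuous process on $[0,\ell]$ with $\tilde B_0=0$ and $\tilde B(\tau(A))=B(A)$ for all intervals $A$ contained in some $I_k$. Under $W$ it is a Brownian motion, and it generates the $\sigma$-field $\mathcal F_I$ of the increments of $B$ inside $I$. Write $\tilde J_w$ for iterated integrals with respect to $\tilde B$, and let $\tau$ act on $I^n$ coordinatewise. For $|w|=n$, $f\in L^2(\Sigma_n)$ and $g\in L^2(\Sigma_n(\ell))$ we claim that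
\begin{equation}\label{eq:cond}
E_W[J_w(f)\mid\mathcal F_I]=J_w(f\mathbf 1_{I^n}),\qquad J_w\bigl((g\circ\tau)\mathbf 1_{I^n}\bigr)=\tilde J_w(g).
\end{equation}
The first identity is \cite[Lemma 1.2.5]{nualart}; both follow from (J1)--(J3). For the first, let $f$ be the indicator of a box each of whose sides lies in some $I_k$ or is disjoint from $I$. Then $\prod_kB^{w_k}(A_k)$ is $\mathcal F_I$-measurable if all sides lie in $I$, and otherwise it contains a centered factor independent of $\mathcal F_I$ and of the other factors, so its conditional mean is $0$. For the second, let $g$ be the indicator of a box each of whose sides $A_k$ lies in some $\tau(I_l)$; then both sides equal $\prod_kB^{w_k}(\tau^{-1}A_k)$. All four maps in \eqref{eq:cond} are continuous in $L^2$; for $g\mapsto(g\circ\tau)\mathbf 1_{I^n}$ this holds because $\tau$ maps $I^n\cap\Sigma_n$ onto $\Sigma_n(\ell)$, up to null sets, and preserves measure. Here the preservation of order is essential.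

Now let $f_w=c_w$ for all $w$. On Wiener space over $[0,\ell]$, with Wiener measure $W_\ell$, let $\Psi_\ell$ be the sum over $w$ of $c_w$ times the iterated integral of the function $1$ over $\Sigma_{|w|}(\ell)$. The series converges in $L^2(W_\ell)$, since $\sum_wc_w^2\ell^{|w|}/|w|!\le\sum_wc_w^2/|w|!=E_WZ^2$, and $\Psi_\ell$ depends only on $\ell$ and the constants. Iterated integrals with respect to $\tilde B$ are the corresponding functionals on Wiener space evaluated at $\tilde B$; this holds for boxes by (J2) and in general by approximation. So \eqref{eq:cond} with $f=1$, $g=1$ gives $E_W[Z\mid\mathcal F_I]=\sum_wc_w\tilde J_w(1)=\Psi_\ell(\tilde B)$. For bounded measurable $F$ we obtain $E_PF(\tilde B)=E_W[F(\tilde B)\Psi_\ell(\tilde B)]=\int F\Psi_\ell\,dW_\ell$, so the law of $\tilde B$ under $P$ does not depend on the positions of the $I_k$. Since $X(I_k)=\tilde B(((k-1)h,kh])$, the process is spreadable.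

\subsection*{The exchangeable case}
We prove the cycle: exchangeable $\Rightarrow$ constant symmetric kernels $\Rightarrow$ $Z$ is $\sigma(B_1)$-measurable $\Rightarrow$ exchangeable.

Let $X$ be exchangeable. It is spreadable, so $f_w=c_w$. For $|w|=n$, an increasing family $I_1,\dots,I_n$ of length $h$ and a permutation $\pi$, exchangeability and two applications of \eqref{eq:moment} give
\[
h^nc_w=E_P\prod_kX^{w_k}(I_{\pi(k)})=E_P\prod_lX^{w_{\pi^{-1}(l)}}(I_l)=h^nc_{w\circ\pi^{-1}} .
\]

Let the $c_w$ be symmetric. Then $c_w$ depends only on the \emph{type} $\mathbf n=(n_1,\dots,n_d)$ of $w$, where $n_i$ counts the letter $i$, and $Z=\sum_{\mathbf n}c_{\mathbf n}S_{\mathbf n}(1)$, where $S_{\mathbf n}(t)=\sum_wJ_w(\mathbf 1_{\Sigma_{|w|}(t)})$ is summed over the words of type $\mathbf n$. Sorting the words by their last letter gives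
\begin{equation}\label{eq:rec}
S_{\mathbf 0}=1,\qquad S_{\mathbf n}(t)=\sum_{i:\,n_i\ge1}\int_0^tS_{\mathbf n-e_i}(s)\,dB^i_s\quad(\mathbf n\ne\mathbf 0).
\end{equation}
Define polynomials $H_n(t,x)$ by $e^{\theta x-\theta^2t/2}=\sum_n\theta^nH_n(t,x)$. Comparing coefficients of $\theta^n$ shows that $H_0=1$, that $\partial_xH_n=H_{n-1}$ and $H_n(0,0)=0$ for $n\ge1$, and that $(\partial_t+\frac12\partial_x^2)H_n=0$. By It\^o's formula the processes $\prod_iH_{n_i}(t,B^i_t)$ satisfy \eqref{eq:rec} as well, so by induction on $n_1+\dots+n_d$ they equal $S_{\mathbf n}(t)$. Hence $Z$ is an $L^2$-limit of polynomials in $B_1$ and is $\sigma(B_1)$-measurable.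

Let $Z=z(B_1)$, and let $I_1,\dots,I_m$ be disjoint of length $h$, in any order. Under $W$ the vector $(B(I_1),\dots,B(I_m),B_1)$ is centered Gaussian, with $\operatorname{Cov}(B(I_k),B(I_l))=h\mathbf 1\{k=l\}\,\mathrm{Id}$, $\operatorname{Cov}(B(I_k),B_1)=h\,\mathrm{Id}$ and $\operatorname{Cov}(B_1,B_1)=\mathrm{Id}$. Its law depends only on $h$ and $m$, and so does $E_PF(X(I_1),\dots,X(I_m))=E_W[F(B(I_1),\dots,B(I_m))z(B_1)]$. This completes the proof of Theorem~\ref{thm:chaos}. \qed

\begin{example}\label{ex:constants}
Let $Z$ be the density of Section~\ref{sec:counter}, and put $\mathbf e_1=\mathbf i$, $\mathbf e_2=\mathbf j$ and $\mathbf e_a=0$ for $a\ge3$. Then $E_W[B^a(I)Q_I]=|I|e^{-|I|}\mathbf e_a$ for all $a$, by Lemma~\ref{lem:Q}(iii) and, for $a\ge3$, by independence. Applying \eqref{eq:moment} to the $n$ intervals of length $1/n$ gives $c_w=\frac1{2e}\langle\mathbf e_{w_1}\cdots\mathbf e_{w_n},\mathbf k\rangle$ for $n\ge1$. Thus $c_{12}=-c_{21}=\frac1{2e}$, and all other constants with $|w|\in\{1,2\}$ vanish. Since $\mathcal A=J_{12}(1)-J_{21}(1)$, the density is $1+\frac1{2e}\mathcal A$ plus terms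 of higher order, whose role is to make it bounded.
\end{example}

For $d=1$ a word has no nontrivial rearrangement, so Theorem~\ref{thm:chaos} already gives Theorem~\ref{thm:real} for laws with a density in $L^2(W)$. The general case needs a different argument.

\section{The real-valued case}\label{sec:real}

Let $X$ be real-valued, continuous and spreadable.

\subsection*{Reduction and plan}
It suffices to show that $\xi^{1/N,N}$ is exchangeable for every $N\ge4$. Indeed, let $h$ be rational with $mh\le1$, and write $h=a/N$ with integers $a\ge1$, $N\ge4$. The entries of $\xi^{h,m}$ are sums over consecutive blocks of $a$ entries of $\xi^{1/N,N}$, and permuting the blocks shows that $\xi^{h,m}$ is exchangeable; Lemma~\ref{lem:grid} then applies. Fix $N\ge4$ and put $I_j=(\frac{j-1}N,\frac jN]$, $\xi_j=X(I_j)$, $\xi=(\xi_1,\dots,\xi_N)$. Adjacent transpositions generate the symmetric group, and characteristic functions determine laws. So it suffices to fix $k<N$ and $\varphi\in\mathbb R^N$, to let $\varphi'$ be $\varphi$ with the entries $k$ and $k+1$ interchanged, and to prove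
\begin{equation}\label{eq:goal}
Ee^{\mathrm i\langle\varphi,\xi\rangle}=Ee^{\mathrm i\langle\varphi',\xi\rangle}.
\end{equation}

Divide each $I_j$ into $n$ equal \emph{cells}. There are $M=nN$ cells, numbered from left to right, with increments $\Delta_1,\dots,\Delta_M$; we write $r\subset I_j$ if cell $r$ lies in $I_j$. Put
\[
V_n(I_j)=\sum_{r\subset I_j}\Delta_r^2,\qquad V_n=\sum_{r\le M}\Delta_r^2,\qquad\eta_n=\max_{r\le M}|\Delta_r| .
\]
By uniform continuity of the paths, $\eta_n\to0$ almost surely. To turn \eqref{eq:heur} into a proof, four things are needed: the symmetry \eqref{eq:pair} for many cells and in the presence of the other increments (Lemma~\ref{lem:sym}); a bound on $V_n$, so that the cubic errors sum to zero (Lemma~\ref{lem:tight}); a way to treat the quadratic correction, which is not of the form $1+tf$ (Lemma~\ref{lem:equal}); and uniform integrability in the absence of moments (Lemma~\ref{lem:ui}). Nothing is known in advance about the quadratic variation of $X$, so all of this has to come from spreadability.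

\subsection*{The symmetry lemma}

\begin{lemma}\label{lem:sym}
Let $K,T\subset\{1,\dots,M\}$ be disjoint, and suppose that no element of $K$ lies between two elements of $T$. Let $G$ be a bounded Borel function of $(\Delta_r)_{r\in K}$ and $f:\mathbb R\to\mathbb C$ a bounded Borel function. Then $E\bigl[G\prod_{r\in T}(1+t_rf(\Delta_r))\bigr]$ is a symmetric function of $(t_r)_{r\in T}$.
\end{lemma}

\begin{proof}
Expanding the product, the expectation is $\sum_{S\subset T}\bigl(\prod_{r\in S}t_r\bigr)E\bigl[G\prod_{r\in S}f(\Delta_r)\bigr]$. List $K\cup S$ in increasing order. The elements of $K$ below $T$ come first, then $S$, then the elements of $K$ above $T$, so the places occupied by $K$ depend on $S$ only through $|S|$. By spreadability the law of the list $(\Delta_r)_{r\in K\cup S}$ depends only on its length. Hence the inner expectation is a number $\gamma_{|S|}$, and the sum is $\sum_l\gamma_le_l(t)$, where $e_l$ is the $l$-th elementary symmetric polynomial in $(t_r)_{r\in T}$.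
\end{proof}

The condition on $K$ cannot be dropped for free: for $T=\{1,3\}$ and $K=\{2\}$ the symmetry would require $E[f(\Delta_1)G(\Delta_2)]=E[G(\Delta_1)f(\Delta_2)]$, which is the exchangeability that we want to prove. This is why we interchange \emph{adjacent} intervals.

\subsection*{Quadratic sums}
A random sum of increments over a subset of the cells has the law of a value of $X$, while its typical size is $\sqrt{V_n}$. This bounds $V_n$.

\begin{lemma}\label{lem:tight}
$\sup_nP(V_n>L)\to0$ as $L\to\infty$.
\end{lemma}

\begin{proof}
Let $p_a=P(\sup_t|X_t|>a)$; by continuity $p_a\to0$ as $a\to\infty$. Let $\varepsilon_1,\dots,\varepsilon_M$ be independent and uniform on $\{0,1\}$, independent of $X$. For a fixed set $S$ of cells, spreadability gives $\sum_{r\in S}\Delta_r\stackrel d=X_{|S|/M}$; conditioning on $\varepsilon$, we get $P(|\sum\varepsilon_r\Delta_r|>a)\le p_a$. With the signs $\rho_r=2\varepsilon_r-1$ we have $\sum\rho_r\Delta_r=2\sum\varepsilon_r\Delta_r-X_1$, so $q=(\sum\rho_r\Delta_r)^2$ satisfies $P(q>9a^2)\le2p_a$. Given $X$, the variable $q$ has mean $V_n$ and second moment $3V_n^2-2\sum\Delta_r^4\le3V_n^2$.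 The Paley--Zygmund inequality $P(q\ge\frac12Eq)\ge(Eq)^2/(4Eq^2)$, applied conditionally, gives $P(q\ge\frac12V_n\mid X)\ge\frac1{12}$ on $\{V_n>0\}$. Hence $\frac1{12}P(V_n>18a^2)\le P(q>9a^2)\le2p_a$ for all $n$.
\end{proof}

In particular $\eta_nV_n\to0$ and $\eta_n^2V_n\to0$ in probability. By \eqref{eq:heur}, the correction on $I_k\cup I_{k+1}$ involves $\alpha^2V_n(I_k)+\beta^2V_n(I_{k+1})$, where $\alpha=\varphi_k$ and $\beta=\varphi_{k+1}$. To use Lemma~\ref{lem:sym}, we must replace it by an expression that is symmetric in $(\alpha,\beta)$ and depends only on cells outside $I_k\cup I_{k+1}$. The next lemma allows this. Its proof averages the symmetry over all exchanges within pairs of cells, which turns each pair of factors into an arithmetic mean.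

\begin{lemma}\label{lem:equal}
For $j\ne l$, $V_n(I_j)-V_n(I_l)\to0$ in probability as $n\to\infty$.
\end{lemma}

\begin{proof}
Write $V=V_n(I_j)$, $V'=V_n(I_l)$, and let $x_r,y_r$, $r\le n$, be the increments of the cells in $I_j$ and $I_l$. Apply Lemma~\ref{lem:sym} with $K=\emptyset$, $G=1$, $T$ the set of these $2n$ cells and $f(x)=e^{-x^2}-1$, so that $1+tf(x)$ is $e^{-x^2}$ for $t=1$ and $1$ for $t=0$. There are $2^n$ ways to give, in each pair $(x_r,y_r)$, the parameter $1$ to one member and $0$ to the other. All give the same expectation, two of them give $Ee^{-V}$ and $Ee^{-V'}$, and averaging over all of them gives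
\[
Ee^{-V}=Ee^{-V'}=E\Pi_n,\qquad\Pi_n=\prod_{r\le n}\tfrac12\bigl(e^{-x_r^2}+e^{-y_r^2}\bigr)=e^{-(V+V')/2}\prod_{r\le n}\cosh\frac{x_r^2-y_r^2}2 .
\]
Since $1\le\cosh u\le e^{u^2/2}$ and $|x_r^2-y_r^2|\le\min(\eta_n^2,x_r^2+y_r^2)$,
\[
1\le\Pi_ne^{(V+V')/2}\le\exp\Bigl(\tfrac18\sum_r(x_r^2-y_r^2)^2\Bigr)\le\exp\bigl(\tfrac18\eta_n^2V_n\bigr)\to1\quad\text{in probability.}
\]
So $\Pi_n-e^{-(V+V')/2}\to0$ in probability, and both terms lie in $[0,1]$. Therefore
\[
E\bigl(e^{-V/2}-e^{-V'/2}\bigr)^2=2E\Pi_n-2Ee^{-(V+V')/2}\to0 .
\]
On $\{V_n\le L\}$ the mean value theorem gives $|V-V'|\le2e^{L/2}|e^{-V/2}-e^{-V'/2}|$, and Lemma~\ref{lem:tight} finishes the proof.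
\end{proof}

\subsection*{A second moment bound}
Let $\Theta=\max(|\alpha|,|\beta|)$. If $\Theta=0$, then $\varphi=\varphi'$, so let $\Theta>0$. Lemma~\ref{lem:sym} requires a bounded function, so we replace $x$ by
\[
g(x)=(2\Theta)^{-1}\sin(2\Theta x),\qquad |g(x)|\le|x|,\qquad\Theta|g(x)|\le\tfrac12 .
\]
Let $T$ be the set of the $2n$ cells in $I_k\cup I_{k+1}$. Choose indices $p\ne q$ outside $\{k,k+1\}$, which is possible because $N\ge4$, let $T'$ be the set of the $2n$ cells in $I_p\cup I_q$, and put $V'=V_n(I_p)+V_n(I_q)$. The product of the factors $1+\mathrm it_rg(\Delta_r)$ over $T$ has squared modulus at most $\prod_{r\in T}(1+\Theta^2g(\Delta_r)^2)$. This behaves like $\exp(\Theta^2(V_n(I_k)+V_n(I_{k+1})))$, for which no moment bound uniform in $n$ is available. We may not truncate on $T$, because that would destroy the product form. We can truncate on the reference cells $T'$, and the following inequality transfers the bound to $T$.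

\begin{lemma}\label{lem:ui}
For every $L>0$, $\;E\bigl[\mathbf 1\{V'\le L\}\prod_{r\in T}(1+\Theta^2g(\Delta_r)^2)\bigr]\le e^{2\Theta^2L}$.
\end{lemma}

\begin{proof}
Let $f=\Theta^2g^2$, with values in $[0,\frac14]$. We first show that
\begin{equation}\label{eq:ui}
E\Bigl[\prod_{r\in T'}(1-f(\Delta_r))\prod_{r\in T}(1+f(\Delta_r))\Bigr]\le1 .
\end{equation}
Pair $T$ with $T'$ by a bijection, and apply Lemma~\ref{lem:sym} to the set $T\cup T'$ with $K=\emptyset$ and parameters $\pm1$: the expectation is unchanged if the signs are exchanged in any set of pairs. Averaging over the $2^{2n}$ choices replaces the two factors of a pair with values $u,v$ of $f$ by $\frac12[(1+u)(1-v)+(1-u)(1+v)]=1-uv\in[0,1]$, which proves \eqref{eq:ui}. Since $1-x\ge e^{-2x}$ on $[0,\frac12]$ and $f(x)\le\Theta^2x^2$, we have $\prod_{r\in T'}(1-f(\Delta_r))\ge e^{-2\Theta^2V'}$. Thus $\mathbf 1\{V'\le L\}\le e^{2\Theta^2L}\prod_{r\in T'}(1-f(\Delta_r))$, and the claim follows from \eqref{eq:ui}.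
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
Fix $L>0$ and put
\begin{align*}
\Lambda_n(\alpha,\beta)&=\prod_{r\subset I_k}\bigl(1+\mathrm i\alpha g(\Delta_r)\bigr)\prod_{r\subset I_{k+1}}\bigl(1+\mathrm i\beta g(\Delta_r)\bigr),\\
F_n&=\mathbf 1\{V'\le L\}\,e^{-\frac14(\alpha^2+\beta^2)V'}\prod_{j\ne k,k+1}e^{\mathrm i\varphi_j\xi_j}.
\end{align*}
The variable $F_n$ is a bounded function of the increments of the cells outside $T$, and it does not change when $\alpha$ and $\beta$ are interchanged. The set $T$ consists of consecutive cells. Lemma~\ref{lem:sym}, with $K$ the complement of $T$, $G=F_n$ and $f=\mathrm ig$, gives the exact identity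
\begin{equation}\label{eq:exact}
E[F_n\Lambda_n(\alpha,\beta)]=E[F_n\Lambda_n(\beta,\alpha)].
\end{equation}

\emph{Limit in probability.} Let $|a|\le\Theta$ and $z=\mathrm iag(x)$, so $|z|\le\frac12$. The series of the principal logarithm gives $|\operatorname{Log}(1+z)-z+\frac12z^2|\le\frac23|z|^3$. From $|\sin y-y|\le|y|^3/6$ we get $|g(x)-x|\le\frac23\Theta^2|x|^3$, and from $|\sin y-y|\le y^2/2$ we get $|g(x)-x|\le\Theta x^2$, hence $|g(x)^2-x^2|\le2\Theta|x|^3$. Adding the three errors,
\[
\bigl|\operatorname{Log}(1+\mathrm iag(x))-\mathrm iax-\tfrac12a^2x^2\bigr|\le\bigl(\tfrac23+\tfrac23+1\bigr)\Theta^3|x|^3\le3\Theta^3|x|^3\qquad(x\in\mathbb R).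
\]
Summing over $T$ and using $\sum_r|\Delta_r|^3\le\eta_nV_n$, we find
\[
\Lambda_n(\alpha,\beta)\,e^{-\frac14(\alpha^2+\beta^2)V'}=e^{\mathrm i\alpha\xi_k+\mathrm i\beta\xi_{k+1}}e^{R_n},
\]
where
\[
|R_n|\le\tfrac12\alpha^2\bigl|V_n(I_k)-\tfrac12V'\bigr|+\tfrac12\beta^2\bigl|V_n(I_{k+1})-\tfrac12V'\bigr|+3\Theta^3\eta_nV_n .
\]
Now $V_n(I_j)-\frac12V'$ is the mean of $V_n(I_j)-V_n(I_p)$ and $V_n(I_j)-V_n(I_q)$, so $R_n\to0$ in probability by Lemma~\ref{lem:equal}. Hence
\begin{equation}\label{eq:conv}
F_n\Lambda_n(\alpha,\beta)-\mathbf 1\{V'\le L\}\,e^{\mathrm i\langle\varphi,\xi\rangle}=\mathbf 1\{V'\le L\}\,e^{\mathrm i\langle\varphi,\xi\rangle}(e^{R_n}-1)\to0\quad\text{in probability.}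
\end{equation}

\emph{Passing to expectations.} We have $|F_n|\le\mathbf 1\{V'\le L\}$ and $|1+\mathrm iag|^2=1+a^2g^2\le1+\Theta^2g^2$ for $|a|\le\Theta$. So $E|F_n\Lambda_n(\alpha,\beta)|^2\le e^{2\Theta^2L}$ by Lemma~\ref{lem:ui}. A sequence that is bounded in $L^2$ and tends to $0$ in probability tends to $0$ in $L^1$; thus \eqref{eq:conv} holds in $L^1$. The quantities $\Theta,g,V',F_n$ are symmetric in $(\alpha,\beta)$, so the same holds for $\Lambda_n(\beta,\alpha)$ and $\varphi'$. By \eqref{eq:exact}, $E[\mathbf 1\{V'\le L\}(e^{\mathrm i\langle\varphi,\xi\rangle}-e^{\mathrm i\langle\varphi',\xi\rangle})]\to0$ as $n\to\infty$. Since $V'\le V_n$,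
\[
\bigl|Ee^{\mathrm i\langle\varphi,\xi\rangle}-Ee^{\mathrm i\langle\varphi',\xi\rangle}\bigr|\le2\sup_nP(V_n>L)
\]
for every $L$. Letting $L\to\infty$ and using Lemma~\ref{lem:tight} gives \eqref{eq:goal}.
\end{proof}

Continuity was used for irrational $h$, for $p_a\to0$ and, decisively, for $\eta_n\to0$. In Example~\ref{ex:jumps} the sums $V_n$ are bounded, but $\eta_n\ge1$ and Lemma~\ref{lem:equal} fails: with positive probability $I_j$ contains a jump and $I_l$ does not. The hypothesis $d=1$ was used in \eqref{eq:exact}, where all factors involve the same function $g$.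

\begin{corollary}\label{cor:proj}
If $X$ is a continuous spreadable process in $\mathbb R^d$, then $\langle u,X\rangle$ is exchangeable for every $u\in\mathbb R^d$.
\end{corollary}

\begin{proof}
The process $\langle u,X\rangle$ is real-valued, continuous and spreadable.
\end{proof}

So the failure in Theorem~\ref{thm:counter} is invisible in every one-dimensional projection.

\section{The rank of the covariation matrix}\label{sec:rank}

We use the representation of exchangeable processes in \cite[Theorem 3.15]{kallenberg}, originally from 1973, in the following case: a continuous real exchangeable process $Y$ on $[0,1]$ with $Y_0=0$ has, on a possibly extended probability space, the form $Y_t=\alpha t+\sigma b_t$ almost surely, where $b$ is a Brownian bridge independent of the random pair $(\alpha,\sigma)$. Recall that $b\stackrel d=(\beta_t-t\beta_1)_{t\le1}$ for a Brownian motion $\beta$, and that $\sum(\Delta\beta)^2\to t$ in $L^2$ along deterministic partitions of $[0,t]$ with mesh tending to $0$.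

\begin{lemma}\label{lem:qv}
Let $Y$ be a real continuous spreadable process on $[0,\ell]$. There is a measurable function $v\ge0$ of the path of $Y$ such that $\sum(\Delta Y)^2\to vt$ in probability, for every $t\in[0,\ell]$ and every sequence of deterministic partitions of $[0,t]$ with mesh tending to $0$. If $v=0$ almost surely, then almost surely $Y_t=(t/\ell)Y_\ell$ for all $t$.
\end{lemma}

\begin{proof}
By a time change let $\ell=1$. By Theorem~\ref{thm:real}, $Y$ is exchangeable, so $Y_t=\alpha t+\sigma b_t$. For a continuous path $y$ and a number $c$, adding $ct$ to $y_t$ changes $\sum(\Delta y)^2$ by $2c\sum\Delta t\,\Delta y+c^2\sum(\Delta t)^2$, which is at most $2|c|\max|\Delta y|+c^2\max\Delta t\to0$ in absolute value. Hence $\sum(\Delta b)^2\to t$ and $\sum(\Delta Y)^2\to\sigma^2t$ in probability. As a limit in probability of functions of $Y$, the variable $\sigma^2$ is almost surely equal to a measurable function $v$ of $Y$. If $v=0$, then $Y_t=\alpha t$ and $\alpha=Y_1$.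
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(a)]
For $u\in\mathbb R^d$ let $v(u)$ be the variable of Lemma~\ref{lem:qv} for $\langle u,X\rangle$, so that $u^{\mathsf T}S^n_t(X)u\to tv(u)$ in probability. Put $\Gamma_{ii}=v(e_i)$ and $\Gamma_{ij}=\frac12(v(e_i+e_j)-v(e_i)-v(e_j))$ for $i\ne j$. The entries of the symmetric matrix $S^n_t(X)$ are obtained from its quadratic form by the same formulas, so $S^n_t(X)\to t\Gamma$. Along a subsequence $S^n_1(X)\to\Gamma$ almost surely, so $\Gamma$ is positive semidefinite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(c)]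
Let $r=\operatorname{rank}\Gamma_0\ge2$ and let $A$ be a $d\times r$ matrix with $AA^{\mathsf T}=\Gamma_0$; it has rank $r$, so $A^{\mathsf T}A$ is invertible. Let $\hat X$ be the $\mathbb R^r$-valued process of Theorem~\ref{thm:counter}. Under Wiener measure $S^n_t\to t\,\mathrm{Id}$ in probability, and this remains true for $\hat X$ because its law is at most $\frac32$ times Wiener measure. Then $X=A\hat X$ is continuous and spreadable, and $S^n_t(X)=AS^n_t(\hat X)A^{\mathsf T}\to t\Gamma_0$. If $X$ were exchangeable, so would be $\hat X=(A^{\mathsf T}A)^{-1}A^{\mathsf T}X$.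
\end{proof}

For part (b), one expects that $X$ oscillates along a unit vector $u$ that spans the range of $\Gamma$ and is linear in the orthogonal directions, so that Theorem~\ref{thm:real} applies. The difficulty is that $u$ is random, and $\langle u,X\rangle$ is not a deterministic projection. But the limit in (a) is linear in $t$, so $\Gamma$ can be read off from an arbitrarily short initial piece of the path. Conditioning on that piece makes $u$ deterministic and preserves spreadability of the rest.

Fix a dyadic $\delta\in(0,1)$, put $\ell=1-\delta$, and let $X^0=(X_s)_{s\le\delta}$ and $X'=(X_{\delta+t}-X_\delta)_{t\le\ell}$. Both take values in Polish spaces of continuous paths, so there is a probability kernel $x\mapsto\nu_x$ such that the law of $(X^0,X')$ is $\lambda(dx)\,\nu_x(dy)$, where $\lambda$ is the law of $X^0$. A Borel set $E$ of pairs satisfies $P((X^0,X')\in E)=1$ if and only if $\nu_x\{y:(x,y)\in E\}=1$ for $\lambda$-almost every $x$. Let $y=(y_t)_{t\le\ell}$ denote the coordinate process on $C([0,\ell],\mathbb R^d)$.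

\begin{lemma}\label{lem:cond}
Let $X$ be continuous and spreadable. There are a Borel function $\gamma$ with $\Gamma=\gamma(X^0)$ almost surely and a sequence $n_j\to\infty$ such that, for $\lambda$-almost every $x$, the process $y$ is spreadable on $[0,\ell]$ under $\nu_x$ and $S^{n_j}_\ell(y)\to\ell\gamma(x)$ $\nu_x$-almost surely.
\end{lemma}

\begin{proof}
Choose $n_j$ such that $S^{n_j}_\delta(X)\to\delta\Gamma$ and $S^{n_j}_1(X)\to\Gamma$ almost surely, and let $\gamma(x)=\lim_j\delta^{-1}S^{n_j}_\delta(x)$ where the limit exists and $\gamma(x)=0$ elsewhere. Then $S^{n_j}_\ell(X')=S^{n_j}_1(X)-S^{n_j}_\delta(X)\to\ell\gamma(X^0)$ almost surely, which gives the last assertion.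

Let $I_1,\dots,I_m\subset[0,\ell]$ be increasing of length $h$ with dyadic endpoints, and let $n$ be so large that $\delta$ and all endpoints are multiples of $2^{-n}$. The cells $D^n_j$ contained in $(0,\delta]$, followed by those contained in $\delta+I_1,\dots,\delta+I_m$, form an increasing family of intervals of length $2^{-n}$ whose number depends only on $\delta,h,m,n$. By spreadability, the joint law of $(X_{j2^{-n}})_{j\le2^n\delta}$ and $(X'(I_1),\dots,X'(I_m))$ does not depend on the positions of the $I_k$. This holds for all large $n$, and the values at dyadic times generate the Borel $\sigma$-field of the path space, so the joint law of $X^0$ and $(X'(I_1),\dots,X'(I_m))$ does not depend on the positions. Conditional laws are unique up to null sets and there are countably many dyadic families. Hence, for $\lambda$-almost every $x$, identity \eqref{eq:def} holds under $\nu_x$ for all of them. For a general increasing family $(s_k,s_k+h]$, take dyadic $h'<h$ and dyadic $s_k'\in[s_k,s_k+h-h']$; the intervals $(s_k',s_k'+h']$ are increasing, and continuity of $y$ gives \eqref{eq:def} in the limit $h'\uparrow h$.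
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}(b)]
For a positive semidefinite matrix $c$ of rank $1$ let $u(c)=ce_i/|ce_i|$, where $i$ is the least index with $c_{ii}>0$, and let $u(c)=e_1$ for all other matrices. Then $u$ is a Borel function, and if $\operatorname{rank}c\le1$, then $w^{\mathsf T}cw=0$ for all $w\perp u(c)$. Let $U=u(\Gamma)$ and $X^\perp_t=(\mathrm{Id}-UU^{\mathsf T})X_t$.

\emph{Step 1: $X^\perp$ is linear.} Fix a dyadic $\delta$, and let $x$ be as in Lemma~\ref{lem:cond} with $\operatorname{rank}\gamma(x)\le1$, which holds for $\lambda$-almost every $x$. Put $u_x=u(\gamma(x))$ and let $w\perp u_x$. Under $\nu_x$ the process $\langle w,y\rangle$ is real, continuous and spreadable. Its quadratic sums $w^{\mathsf T}S^{n_j}_\ell(y)w$ tend almost surely to $\ell\,w^{\mathsf T}\gamma(x)w=0$, so the variable $v$ of Lemma~\ref{lem:qv} vanishes and $\langle w,y\rangle$ is linear in $t$. This is where the rank condition is used. Letting $w$ run through a basis of $u_x^\perp$, we see that $(\mathrm{Id}-u_xu_x^{\mathsf T})(y_t-(t/\ell)y_\ell)=0$ for all $t$, $\nu_x$-almost surely. This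 is a Borel condition on $(x,y)$, so $X^\perp$ is almost surely affine on $[\delta,1]$. Taking $\delta=2^{-l}$, $l\ge1$, and using continuity at $0$ and $X_0=0$, we obtain almost surely $X^\perp_t=t\mu$ for all $t\in[0,1]$, with $\mu=X^\perp_1$.

\emph{Step 2: $X'$ is exchangeable.} Fix a dyadic $\delta$ again. The slope is also determined by the initial piece: $\mu=X^\perp_\delta/\delta=\mu_{X^0}$ almost surely, where $\mu_x=(\mathrm{Id}-u_xu_x^{\mathsf T})x_\delta/\delta$. Since $X'_t=\langle U,X'_t\rangle U+X^\perp_{\delta+t}-X^\perp_\delta=\langle U,X'_t\rangle U+t\mu$, for $\lambda$-almost every $x$ we have $y_t=\langle u_x,y_t\rangle u_x+t\mu_x$ for all $t$, $\nu_x$-almost surely. Under $\nu_x$ the vectors $u_x,\mu_x$ are constants, and $\langle u_x,y\rangle$ is real, continuous and spreadable, hence exchangeable by Theorem~\ref{thm:real}. An increment of $y$ over an interval of length $h$ is the image of the increment of $\langle u_x,y\rangle$ under the fixed map $a\mapsto au_x+h\mu_x$, so $y$ is exchangeable under $\nu_x$. In particular, for $mh\le\ell$ the law under $\nu_x$ of the grid vector $(y(((k-1)h,kh]))_{k\le m}$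 is invariant under permutations, and integrating over $\lambda(dx)$ gives the same for $X'$.

\emph{Step 3: removing $\delta$.} Let $m\ge1$ and $h<1/m$, and choose a dyadic $\delta\in(0,1-mh]$. By spreadability $\xi^{h,m}$ has the law of $(X'(((k-1)h,kh]))_{k\le m}$, which is invariant under permutations by Step 2. The numbers $h<1/m$ are dense in $(0,1/m]$, so $X$ is exchangeable by Lemma~\ref{lem:grid}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{kallenberg}
O. Kallenberg, \emph{Probabilistic Symmetries and Invariance Principles}, Springer, 2005.

\bibitem{nualart}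
Nualart, \emph{The Malliavin Calculus and Related Topics}.

\bibitem{source}
\emph{Spreading-invariant sequences and processes on bounded index sets}, \texttt{https://link.springer.com/content/pdf/10.1007/s440-000-8015-x.pdf}, doi:10.1007/s440-000-8015-x.

\end{thebibliography}
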